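# Transformations of $\{0,1\}^n$ that cannot be computed in $2n-1$ register updates

## Swapping two bits in place

Two registers hold bits $a$ and $b$, and we want to exchange them. We may overwrite one register at a time, with any function of the current contents, and there is no third register for scratch work. With addition modulo 2, three updates do it:
$$(a,b)\;\to\;(a+b,\;b)\;\to\;(a+b,\;a)\;\to\;(b,\;a).$$
Each new entry is the sum of the two current entries.

Two updates are not enough. Both registers must be updated, so a two-step program updates each exactly once. If register 1 goes first, it must receive its final value $b$ right away, and the state becomes $(b,b)$. The inputs $(0,b)$ and $(1,b)$ have now been merged, although their targets $(b,0)$ and $(b,1)$ differ, so no second step can succeed. The other order fails in the same way. The swap costs exactly $3$.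

Now try a map that is not a bijection: send $(x_1,x_2)$ to $(x_1x_2,\,x_1)$. This program works:
$$(x_1,x_2)\;\to\;(x_1+x_2+1,\;x_2)\;\to\;(x_1+x_2+1,\;x_1)\;\to\;(x_1x_2,\;x_1).$$
In steps 1 and 2 the new entry is the sum of the two current entries plus $1$. In step 3 it is their product, and indeed $x_1(x_1+x_2+1)=x_1+x_1x_2+x_1=x_1x_2$ modulo 2. Again three steps suffice. We call this the *product program*; it will return as an example.

With two registers we have met a cost of $3=2\cdot 2-1$ twice, once for a permutation and once for a map that merges two states. With $n$ registers, does merging states ever cost more than permuting them?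

## Memoryless computation and the bound $2n-1$

Fix $n\ge1$ and put $X=\{0,1\}^n$, $N=2^n$. Maps are written on the right, so $xg$ is the image of $x$ under $g$, and in a product $F_1F_2$ the map $F_1$ acts first.

**Definition (memoryless computation, MC).** One *step* chooses an index $i\in\{1,\dots,n\}$ and an arbitrary Boolean function $f:X\to\{0,1\}$, and replaces $x$ by $(x_1,\dots,x_{i-1},f(x),x_{i+1},\dots,x_n)$. The index and the function may change from step to step. A transformation $g\in\mathrm{Tran}(X)$, that is, an arbitrary map $X\to X$, is *computed in time $t$* if some sequence of $t$ steps has a composition that sends every $x\in X$ to $xg$.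

The step with $f(x)=x_i$ is the identity, so a map computable in time at most $t$ is computable in exactly $t$ steps. We call a sequence of steps a *program*. Let $T(n)$ be the least $t$ such that every $g\in\mathrm{Tran}(X)$ is computed in time at most $t$.

The problem comes from "Universal sequential Boolean automata networks" (https://mrgadouleau.webspace.durham.ac.uk/wp-content/uploads/sites/187/2021/04/2015-04-08_standrews_universal_bans.pdf), with two known results.

**Fact A.** Every $g\in\mathrm{Tran}(X)$ can be computed in MC in time at most $4n-3$.

**Fact B.** Every permutation $g\in\mathrm{Sym}(X)$ can be computed in MC in time at most $2n-1$, and this bound is tight.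

**Conjecture.** Any $g\in\mathrm{Tran}(X)$ can be computed in MC in time at most $2n-1$.

The conjecture is false. To state how it fails, let $|x|$ be the Hamming weight of $x$ (its number of ones), and let $B_r=\{x\in X:|x|\le r\}$ be the Hamming ball of radius $r$ about $0$. Logarithms are to base 2 unless written $\ln$.

**Theorem 1.** For every $n\ge200$ there is an $r$ such that at most a fraction $2^{-0.7\cdot2^n}$ of all maps $g:X\to B_r$ can be computed in MC in time at most $2n-1$. In particular the conjecture fails for every $n\ge200$.

**Theorem 2.** For all $n\ge1$,
$$T(n)\ \ge\ (2\log3-1)\,n-4\log(n+1)-8 .$$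
Hence $\liminf T(n)/n\ge2\log_23-1\approx2.1699>2$.

**Theorem 3.** The conjecture holds for $n=1$ and $n=2$.

Theorem 2 implies that no bound of the form $2n+o(n)$ holds for all transformations. The proofs use only the definition of MC; Facts A and B are background. The failure is proved by counting, so no explicit bad map comes out of it.

## One and two registers

Here we prove Theorem 3. For $n=1$ there is nothing to do: any $g$ is a single step, and $2n-1=1$.

Let $n=2$. We look for a program that updates registers 1, 2, 1, in this order.

**Step 1: a sufficient condition.** The purpose is to reduce the program to the choice of one function, the bit written first. Suppose $y:X\to\{0,1\}$ is such that for all $x,x'$ with $xg\ne x'g$: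

* (a) if $x_2=x_2'$, then $y(x)\ne y(x')$;
* (b) if $(xg)_2=(x'g)_2$, then $y(x)\ne y(x')$.

Update register 1 to $y(x)$, then register 2 to $(xg)_2$, then register 1 to $(xg)_1$. After the first step the state is $(y(x),x_2)$. By (a), two inputs with the same such state have the same image under $g$, so the state determines $xg$, and the second step is a legal function of the current state (on states that do not occur, define it arbitrarily). After it the state is $(y(x),(xg)_2)$, which by (b) again determines $xg$, so the third step is legal too. This takes $3=2n-1$ steps.

**Step 2: two natural candidates.** The purpose is to settle most maps $g$ at once. For $\epsilon\in\{0,1\}$ put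
$$y_\epsilon(x)=(xg)_1+\epsilon\,(xg)_2 \bmod 2 .$$
Condition (b) always holds: if $xg\neq x'g$ have the same second coordinate, their first coordinates differ, and so do the values of $y_\epsilon$.

For condition (a), consider the rows $R_d=\{x:x_2=d\}$, $d=0,1$, of two elements each. If the two elements of a row have the same image, (a) asks nothing. If their images differ but share the second coordinate, $y_\epsilon$ separates them, as just seen. The remaining rows have one image with second coordinate $0$ and one with second coordinate $1$; call them *mixed*. If the images are $v$ and $v'$ with $v_2=0$, $v_2'=1$, then $y_\epsilon$ takes the values $v_1$ and $v_1'+\epsilon$, and these differ for exactly one $\epsilon$. So some $y_\epsilon$ works unless both rows are mixed and they require different $\epsilon$.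

**Step 3: the remaining case.** The purpose is to build $y$ by hand when both candidates fail. Let $R_0$ have images $u,u'$ and $R_1$ have images $w,w'$, where $u_2=w_2=0$ and $u_2'=w_2'=1$. Since the required $\epsilon$ differ, $u_1+u_1'\not\equiv w_1+w_1'\pmod2$. Hence exactly one of $u_1=w_1$, $u_1'=w_1'$ holds, that is, exactly one of $u=w$, $u'=w'$.

Suppose $u=w$ and $u'\ne w'$, so $u_1'\ne w_1'$. On $R_0$ let $y=u_1'$ at the element mapped to $u'$ and $y=1-u_1'$ at the element mapped to $u$. On $R_1$ let $y=w_1'$ at the element mapped to $w'$ and $y=1-w_1'$ at the element mapped to $w$. In each row $y$ takes both values, so (a) holds. For (b): second coordinate $0$ carries only the single image $u=w$, so nothing is asked there; second coordinate $1$ carries $u'$ and $w'$, where $y$ is $u_1'\ne w_1'$. If instead $u'=w'$ and $u\ne w$, exchange the roles of $(u,w)$ and $(u',w')$. $\blacksquare$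

The product map $xg=(x_1x_2,x_1)$ is a case of Step 3. Row $R_0$ has $u=(0,0)$ and $u'=(0,1)$; row $R_1$ has $w=(0,0)$ and $w'=(1,1)$. The recipe gives $y=1,0$ at $(0,0),(1,0)$ and $y=0,1$ at $(0,1),(1,1)$, so $y=x_1+x_2+1$: this is the first step of the product program.

## Counting programs, and why plain counting stops at $n$

For large $n$ we try to show that there are more maps than short programs. There are $N^N=2^{nN}$ maps. A step is given by an index and a Boolean function on $N$ points, so there are at most $(n2^N)^t$ programs of length $t$. If all maps are computable in time $t$, then
$$t\,(N+\log n)\ge nN ,$$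
which forces $t$ to be only about $n$. At $t=2n-1$ there is no contradiction.

For permutations counting does much better. Call a pair $\{z,z+e_i\}$, where $e_i$ is the $i$-th unit vector and addition is modulo 2, an *$i$-line*; it consists of the two states that differ only in register $i$. For $n=2$ the 1-lines are $\{(0,0),(1,0)\}$ and $\{(0,1),(1,1)\}$. For each $i$ there are $N/2$ $i$-lines, and a step that updates register $i$ maps each $i$-line into itself. If a program computes a permutation, every step is a bijection of $X$, so on each line it is the identity or the swap. That is one bit per line, hence at most $n^t2^{tN/2}$ programs. As $N!\ge(N/e)^N$, we need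
$$t\Big(\frac12+\frac{\log n}{N}\Big)\ge n-\log e ,$$
and since $2\log e<2.89$, this gives $t>2n-3$ for all large $n$.

For general maps a step has four choices on a line: identity, swap, and the two constant maps. Two bits per line instead of one is exactly the loss from $2n$ to $n$. But constant maps on lines merge states, and a program cannot merge states too often: it begins with $N$ states and ends with at least one. We now exploit this.

## Paying for collapses separately

Fix a program with steps $F_1,\dots,F_t$, where $F_s$ updates register $i_s$. Put
$$\Phi_s=F_1\cdots F_s,\qquad O_s=X\Phi_s,\qquad O_0=X .$$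
So $O_s$ is the set of states that can occur after $s$ steps, the *occupied* states. Let $L_s$ be the number of $i_s$-lines that meet $O_{s-1}$: the lines on which step $s$ really does something.

**Definition (collapse).** Step $s$ *collapses* the $i_s$-line $\ell$ if both points of $\ell$ lie in $O_{s-1}$ and $F_s$ maps them to the same point.

In the product program, steps 1 and 2 are bijections of $X$ and collapse nothing. Step 3 sends $(z_1,z_2)$ to $(z_1z_2,z_2)$, so it collapses the line $z_2=0$ and fixes both points of the line $z_2=1$. There is one collapse, and $|O_3|=3=4-1$.

**Lemma 4.** Let $t\ge2$ and let $K\ge0$ be an integer. The number of maps $g:X\to X$ that are computed by some program of exactly $t$ steps with $L_1+\dots+L_t\le K$ is at most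
$$n^t\Big(\frac{et}2\Big)^N2^K .$$

*Proof.* **Step 1: few collapses.** The purpose is to bound the total number of collapses in a program. For every $i$, label the $i$-lines $1,\dots,N/2$ once and for all. Since $F_s$ maps $i_s$-lines into themselves, we can compare $O_{s-1}$ and $O_s$ line by line. A line with one occupied point has one occupied point afterwards. A line with two occupied points has one afterwards if it is collapsed, and two otherwise. So $|O_{s-1}|-|O_s|$ is the number of lines collapsed at step $s$. Let $C\subseteq\{1,\dots,t\}\times\{1,\dots,N/2\}$ be the set of all pairs (step, label of a line collapsed at that step). Summing over $s$,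
$$|C|=N-|O_t|\le N-1 .$$

**Step 2: the code.** The purpose is to describe a program by data that are cheap to count. On a line that meets $O_{s-1}$, call the point of $\ell\cap O_{s-1}$ with the smallest $i_s$-coordinate the *first* occupied point. Record:

* the word $(i_1,\dots,i_t)$;
* the set $C$;
* a bit string: for $s=1,\dots,t$, and for each $i_s$-line meeting $O_{s-1}$ in the order of the labels, the $i_s$-coordinate of the image under $F_s$ of the first occupied point. Its length is $\sum_sL_s\le K$; pad it with zeros to length exactly $K$.

**Step 3: decoding.** The purpose is to show that the data determine $g$, so that distinct maps have distinct codes. We recover $\Phi_s$ by induction on $s$; $\Phi_0$ is the identity. Suppose $\Phi_{s-1}$ is known. Then $O_{s-1}$ is known, and the word gives $i_s$, so we know which $i_s$-lines are occupied. Hence we know how many bits belong to step $s$ and to which line each of them belongs. The bit of a line gives the image of its first occupied point. If there is a second occupied point, its image is the same point when $(s,\text{label})\in C$. Otherwise it is the other point of the line, because $F_s$ keeps the line and the two images differ. So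 $F_s$ is known on $O_{s-1}$, and this is all that is needed to know $\Phi_s=\Phi_{s-1}F_s$. At the end we know $\Phi_t=g$.

**Step 4: counting the codes.** The purpose is to bound the number of triples. There are at most $n^t$ words and $2^K$ strings. For the sets $C$ we use the standard bound, for $1\le k\le M$,
$$\sum_{c\le k}\binom Mc\le\Big(\frac{eM}k\Big)^k ,$$
which holds because
$$\Big(\frac kM\Big)^k\sum_{c\le k}\binom Mc\le\sum_{c\le k}\binom Mc\Big(\frac kM\Big)^c\le\Big(1+\frac kM\Big)^M\le e^k .$$
Take $M=tN/2$ and $k=N$, which is allowed since $t\ge2$. There are at most $(et/2)^N$ sets $C$. $\blacksquare$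

For the product program, let label 1 be the line on which the other coordinate is $0$ and label 2 the line on which it is $1$. The word is $(1,2,1)$, $C=\{(3,1)\}$, and the string is $10\,10\,00$. To decode the last step: on line 1 the first point $(0,0)$ goes to $(0,0)$, and so does $(1,0)$ because $(3,1)\in C$; on line 2 the first point $(0,1)$ stays, and $(1,1)$ goes to the other point, $(1,1)$.

What does this give? Always $L_s\le N/2$, so we may take $K=tN/2$. If all $2^{nN}$ maps are computable in time $t$, then after taking logarithms and dividing by $N$,
$$n\ \le\ \frac t2+\log\frac{et}2+\frac{t\log n}N .$$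
We are back at $t\ge 2n-O(\log n)$, as for permutations up to the logarithm. But this is still not enough. At $t=2n-1$ with $n\ge2$ the right-hand side is at least $n-\frac12+\log\frac{3e}2>n$, so there is no contradiction for any $n$. The logarithm is not the main obstacle: even the two leading terms, $n\le t/2$, would never give more than $2n$. To get past $2n$ by a linear amount, we must make $\sum_sL_s$ smaller than $tN/2$ by a linear multiple of $N$.

One might hope that collapses empty the lines. Nothing forces a program to collapse early, though: the product program keeps all four states occupied until its last step.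

## Images in a Hamming ball make the late steps cheap

The way out is to count only maps whose image lies in a ball $B_r$. This costs something, since there are $|B_r|^N$ such maps and not $N^N$. But look at the program from its end. Just before step $s$, the only registers that can still change are those updated in steps $s,\dots,t$. All other registers already hold their final values, and a final state has at most $r$ ones. So near the end the occupied states are confined, wherever the collapses occur.

A small case: let $n=3$, $r=1$, and suppose the last step updates register 1. Before it, the occupied states satisfy $z_2+z_3\le1$. They lie on three of the four 1-lines, so the last step costs at most 3 bits and not 4.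

**Lemma 5.** Let $t\ge n$ and $0\le r\le n$. If a program of exactly $t$ steps computes a map with image in $B_r$, then
$$\sum_{s=1}^tL_s\le\frac N2\,(t-n+2r+2).$$

*Proof.* **Step 1: confinement.** The purpose is to bound each $L_s$ by a probability. Put $S_s=\{i_s,\dots,i_t\}$; then $|S_s|\le\min(n,t-s+1)$. Let $z=x\Phi_{s-1}\in O_{s-1}$. Then $zF_s\cdots F_t=xg\in B_r$, and $xg$ agrees with $z$ outside $S_s$. Hence
$$O_{s-1}\subseteq W_s:=\Big\{z\in X:\sum_{j\notin S_s}z_j\le r\Big\}.$$
Membership in $W_s$ does not depend on coordinate $i_s\in S_s$, so $W_s$ is a union of $i_s$-lines. Every $i_s$-line that meets $O_{s-1}$ lies in $W_s$, so $L_s\le|W_s|/2$. A uniformly random $z\in X$ has $n-|S_s|$ independent fair bits outside $S_s$, so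
$$|W_s|=N\,p_{|S_s|},\qquad p_k:=\Pr\big[\mathrm{Bin}(n-k,\tfrac12)\le r\big].$$

**Step 2: summation.** The purpose is to replace the unknown sizes $|S_s|$ by their upper bounds. The number $p_k$ is nondecreasing in $k$, since fewer trials give fewer successes, and $p_n=1$. Put $j=t-s+1$, the number of steps from step $s$ to the end. Then
$$\sum_{s=1}^tL_s\le\frac N2\sum_{j=1}^tp_{\min(j,n)}=\frac N2\Big(t-\sum_{k=1}^n(1-p_k)\Big),$$
where the equality uses $t\ge n$ and the fact that the terms with $j>n$ equal $1$.

**Step 3: the saving.** The purpose is to bound $\sum_k(1-p_k)$ below without estimating binomial tails. Toss independent fair coins and let $\tau$ be the index of the toss that shows the $(r+1)$-st head. Each head takes 2 tosses on average, so $\mathbb E\tau=2(r+1)$. At least $r+1$ heads occur in $m$ tosses exactly when $\tau\le m$, so $1-p_k=\Pr[\tau\le n-k]$. With $m=n-k$,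
$$\sum_{k=1}^n(1-p_k)=\sum_{m=0}^{n-1}\Pr[\tau\le m]=\mathbb E\,\#\{m:\tau\le m\le n-1\}=\mathbb E\max(n-\tau,0)\ge n-\mathbb E\tau=n-2r-2 .$$
Insert this into Step 2. $\blacksquare$

As a check of Step 3, take $n=4$, $r=0$: then $p_k=2^{-(4-k)}$ and $\sum_k(1-p_k)=\frac78+\frac34+\frac12+0=\frac{17}8$, just above the bound $n-2r-2=2$.

**Lemma 6 (counting lemma).** Let $n\ge2$, $t\ge n$, $0\le r\le n$. The number of maps $g:X\to X$ with image contained in $B_r$ that are computable in time at most $t$ is at most
$$n^t\Big(\frac{et}2\Big)^N2^{\frac N2(t-n+2r+2)} .$$

*Proof.* Pad with identity steps so that exactly $t$ steps are used. By Lemma 5 such a program has $\sum_sL_s\le K:=\lfloor\frac N2(t-n+2r+2)\rfloor$, and $K\ge0$ because $t\ge n$. Also $t\ge n\ge2$, so Lemma 4 applies with this $K$. $\blacksquare$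

## Choosing the radius

Is the trade worthwhile? Suppose all maps $X\to B_r$ are computable in time $t$. Compare $|B_r|^N$ with Lemma 6, take logarithms and divide by $N$. Apart from terms of logarithmic size,
$$t\ \gtrsim\ n+2\big(\log|B_r|-r\big).$$
So we want $2^{-r}|B_r|$ to be large. As a guide only: for $r=\rho n$ with fixed $0<\rho\le\frac12$ one has $\log|B_r|=nH(\rho)+o(n)$, where $H$ is the binary entropy function. At $\rho=\frac12$ the right-hand side is $n+2(n-\frac n2)=2n$ to leading order, so nothing is gained. But $H(\rho)-\rho$ has derivative $\log\frac{1-\rho}\rho-1$, which vanishes at $\rho=\frac13$, where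
$$H(\tfrac13)-\tfrac13=\tfrac13\log3+\tfrac23(\log3-1)-\tfrac13=\log3-1 .$$
This gives $n(1+2(\log3-1))=(2\log3-1)n\approx2.17\,n$, which exceeds $2n$ by a linear amount.

For the proof we need no entropy estimate: an average finds a good radius. Exchange the order of summation and use $\sum_{q=i}^n2^{-q}=2^{1-i}-2^{-n}$:
$$\sum_{q=0}^n2^{-q}|B_q|=\sum_{i=0}^n\binom ni\sum_{q=i}^n2^{-q}=\sum_{i=0}^n\binom ni\big(2^{1-i}-2^{-n}\big)=2\Big(\frac32\Big)^n-1 .$$
The last equality is the binomial theorem, with $\sum_i\binom ni2^{-i}=(3/2)^n$ and $\sum_i\binom ni2^{-n}=1$. One of the $n+1$ terms is at least the average, so there is an $r\in\{0,\dots,n\}$, fixed from now on, with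
$$2^{-r}|B_r|\ \ge\ \frac{2(3/2)^n-1}{n+1}. \tag{1}$$

For $n=9$ the terms for radius $0,\dots,9$ are approximately $1,\ 5,\ 11.5,\ 16.25,\ 16,\ 11.94,\ 7.28,\ 3.92,\ 2.00,\ 1$. The largest occurs at radius $3=n/3$, since $|B_3|=1+9+36+84=130$. It is well above the average, which is about $7.59$.

## Almost all maps into the ball need more than $2n-1$ steps

We prove Theorem 1. Let $n\ge200$ and let $r$ be as in (1).

**Step 1: the exponent.** The purpose is to write the fraction of computable maps as a power of 2. There are $|B_r|^N$ maps $X\to B_r$. Use Lemma 6 with $t=2n-1\ge n$. Then $\frac N2(t-n+2r+2)=N\big(\frac{n+1}2+r\big)$, so the fraction computable in time at most $2n-1$ is at most $2^{-\delta N}$, where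
$$\delta=\log\big(2^{-r}|B_r|\big)-\frac{n+1}2-\log\frac{e(2n-1)}2-\frac{(2n-1)\log n}{2^n}.$$

**Step 2: a lower bound for $\delta$.** The purpose is to isolate an explicit function of $n$. By (1), and because
$$\log\big(2(\tfrac32)^n-1\big)=1+n(\log3-1)+\log\big(1-\tfrac12(\tfrac23)^n\big),$$
and $\frac{e(2n-1)}2<en$, we get $\delta\ge f(n)-\varepsilon_n$ with
$$f(n)=\Big(\log3-\frac32\Big)n+\frac12-\log e-\log\big(n(n+1)\big),$$
$$\varepsilon_n=-\log\big(1-\tfrac12(\tfrac23)^n\big)+\frac{(2n-1)\log n}{2^n}.$$
The constant $\frac12$ in $f$ is $1-\frac12$, and the coefficient of $n$ is $(\log3-1)-\frac12$.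

**Step 3: $\varepsilon_n$ is negligible.** The purpose is to show $\varepsilon_n<0.01$. The function $-\log(1-u)$ is convex, with value $0$ at $u=0$ and $1$ at $u=\frac12$, so it is at most $2u$ on $[0,\frac12]$. Hence the first term of $\varepsilon_n$ is at most $(\frac23)^n\le(\frac49)^{100}<2^{-100}$. The second is less than $2n^2/2^n$. From $n$ to $n+1$ this quantity is multiplied by $\frac12(1+\frac1n)^2<1$, so it is at most its value at $200$, namely $80000/2^{200}<2^{17-200}$. The sum of the two is far below $0.01$.

**Step 4: $f(n)>0.75$.** The purpose is to check the value at $200$ and that $f$ increases from there. Numerically $\log3-\frac32>0.08496$, $\log e<1.4428$ and $\log(200\cdot201)<15.296$, so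
$$f(200)>16.992+0.5-1.4428-15.296>0.75 .$$
For $n\ge200$, since $\log(1+\frac2n)\le\frac2{n\ln2}$,
$$f(n+1)-f(n)=\log3-\frac32-\log\frac{n+2}n\ge0.0849-\frac2{n\ln2}\ge0.0849-0.0145>0 .$$
So $f(n)>0.75$ for all $n\ge200$.

Altogether $\delta>0.75-0.01>0.7$, and the fraction is at most $2^{-0.7N}<1$. So some map $g:X\to B_r$, indeed almost every one, cannot be computed in time at most $2n-1$. $\blacksquare$

## The lower bound $(2\log 3-1)n-4\log(n+1)-8$

We prove Theorem 2. If no finite $T(n)$ existed there would be nothing to show, so we need not appeal to Fact A.

**Step 1: $n\le9$.** The purpose is to discard the values of $n$ for which the claim is empty. We have $2\log3-1<2.17$, and $2.17\,n-4\log(n+1)$ is convex in $n$. At $n=1$ its value is $2.17-4<0$; at $n=9$ it is $19.53-4\log10<7$. A convex function on an interval is at most the larger of its end values, so it is less than $8$ on $[1,9]$. Thus the right-hand side of the theorem is negative for $1\le n\le9$.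

**Step 2: the range of $t$.** The purpose is to make Lemma 6 applicable. Let $n\ge10$. The right-hand side is less than $4n$, so if $T(n)>4n$ the claim holds. Assume $t:=T(n)\le4n$. Also $t\ge n$: the map $x\mapsto(1-x_1,\dots,1-x_n)$ changes every register, so any program for it updates each of the $n$ registers at least once.

**Step 3: comparing counts.** The purpose is to obtain an inequality for $t$. All $|B_r|^N$ maps $X\to B_r$, with $r$ as in (1), are computable in time at most $t$. By Lemma 6, after taking logarithms, dividing by $N$ and moving $r$ to the left,
$$\log\big(2^{-r}|B_r|\big)\le\frac{t-n}2+1+\log\frac{et}2+\frac{t\log n}{2^n}.$$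
Multiply by 2 and solve for the first $t$ on the right:
$$t\ \ge\ n+2\log\big(2^{-r}|B_r|\big)-2-2\log\frac{et}2-\frac{2t\log n}{2^n}. \tag{2}$$

**Step 4: estimating the terms.** The purpose is to make the right-hand side of (2) explicit. First, $2(3/2)^n-1\ge(3/2)^n$, so (1) gives $2^{-r}|B_r|\ge(3/2)^n/(n+1)$. Second, $t\le4n$ gives $\log\frac{et}2\le\log(2en)$, so
$$2\log\frac{et}2\le2\log n+2+2\log e<2\log n+4.89 .$$
Third, $\frac{2t\log n}{2^n}\le\frac{8n\log n}{2^n}$. At $n=10$ this is $80\log10/1024<0.3$. From $n$ to $n+1$ it is multiplied by $\frac12\cdot\frac{n+1}n\cdot\frac{\log(n+1)}{\log n}\le\frac12\big(\frac{n+1}n\big)^2\le\frac{1.21}2<1$, because $\frac{\log n}n$ is decreasing for $n\ge3$. So it is less than $0.3$ for all $n\ge10$. Inserting the three estimates into (2),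
$$t\ \ge\ n+2n(\log3-1)-2\log(n+1)-2-2\log n-4.89-0.3\ >\ (2\log3-1)n-4\log(n+1)-8 ,$$
since $2+4.89+0.3=7.19<8$ and $\log n<\log(n+1)$. Dividing by $n$ and letting $n\to\infty$ gives the statement on $\liminf T(n)/n$. $\blacksquare$

The argument does not determine what happens for $3\le n<200$, nor the exact growth rate of $T(n)$: Theorem 2 gives $\liminf T(n)/n\ge2\log_23-1\approx2.17$, while Fact A gives $\limsup T(n)/n\le4$.
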